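\title{Replicable functions and Hauptmoduls:\\ a proof of Norton's conjecture}

\begin{abstract}
A formal series $f=q^{-1}+\sum_{n\ge1}a_nq^n$ determines coefficients $H_{m,n}$ through the polynomials $P_n$ with $P_n(f)=q^{-n}+n\sum_{m\ge1}H_{m,n}q^m$, and $f$ is called replicable if $H_{m,n}$ depends only on $mn$ and $\gcd(m,n)$. We prove Norton's conjecture: a series with integer coefficients is replicable if and only if it is $q^{-1}+aq$ or the Hauptmodul of a group of genus zero that contains some $\Gamma_0(N)$ with finite index and whose translations are exactly the integer translations. For Hauptmoduls we compare principal parts at the cusps; the comparison rests on the fact that the adelic stabilizer of a Hauptmodul with rational coefficients is stable under inversion at a single prime. Conversely, we show that a replicable series converges in the punctured unit disc, that every local solution $g$ of $f\circ g=f$ is a real M\"obius transformation, and that these transformations, unless they are all integer translations, form a group of the required kind.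
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathcal H=\{z\in\mathbf C:\operatorname{Im}z>0\}$, $e(z)=e^{2\pi iz}$ and $q=e(z)$. The letter $p$ denotes a prime, $v_p$ is the $p$-adic valuation, $\sum_b$ is a sum over $b$ modulo $p$, and $T^t=\begin{pmatrix}1&t\\0&1\end{pmatrix}$, so that $T^sT^t=T^{s+t}$.

\subsection{Replicable series}

Let $f=q^{-1}+\sum_{n\ge1}a_nq^n$ be a formal Laurent series with complex coefficients and no constant term. Since $f^k=q^{-k}+\cdots$, there is for each $n\ge1$ a unique monic polynomial $P_n$ of degree $n$ with $P_n(f)=q^{-n}+O(q)$; for instance $P_1(t)=t$, $P_2(t)=t^2-2a_1$, $P_3(t)=t^3-3a_1t-3a_2$. Define $H_{m,n}$ by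
\[
P_n(f)=q^{-n}+n\sum_{m\ge1}H_{m,n}q^m\qquad(n\ge1).
\]
These numbers are the Taylor coefficients of the logarithm of a difference quotient of $f$.

\begin{lemma}\label{lem:grunsky}
As formal series,
\begin{equation}\label{eq:faber}
\sum_{n\ge1}\frac{P_n(t)}{n}\,y^n=-\ln\bigl(y(f(y)-t)\bigr),
\end{equation}
\begin{equation}\label{eq:grunsky}
h(x,y):=\sum_{m,n\ge1}H_{m,n}x^my^n=-\ln\frac{f(x)-f(y)}{x^{-1}-y^{-1}}=-\ln(1-S),\qquad S=\sum_{i\ge1}a_i\sum_{j=1}^{i}x^jy^{i+1-j}.
\end{equation}
In particular $H_{m,n}=H_{n,m}$, $H_{1,n}=a_n$, and $H_{m,n}-a_{m+n-1}$ is a polynomial in the $a_i$ with $i<m+n-1$.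
\end{lemma}

\begin{proof}
Since $y(f(y)-t)=1-(ty-a_1y^2-a_2y^3-\cdots)$, the coefficient of $y^n$ on the right of \eqref{eq:faber} is $Q_n(t)/n$ with $Q_n$ monic of degree $n$. The identity $x^i-y^i=-(x^{-1}-y^{-1})\sum_{j=1}^ix^jy^{i+1-j}$ gives $f(x)-f(y)=(x^{-1}-y^{-1})(1-S)$, that is, $y(f(y)-f(x))=(1-y/x)(1-S)$. Taking logarithms of power series in $y$ with coefficients in $\mathbf C((x))$, we get
\[
\sum_{n\ge1}\frac{Q_n(f(x))}{n}\,y^n=\sum_{n\ge1}\frac{x^{-n}}{n}\,y^n-\ln(1-S).
\]
Every monomial of $\ln(1-S)$ is divisible by $x$, so $Q_n(f(x))=x^{-n}+O(x)$. Hence $Q_n=P_n$, and both identities follow. The last assertions are read off from $h=S+\frac12S^2+\cdots$, because $S$ is symmetric, the coefficient of $x^my^n$ in $S$ is $a_{m+n-1}$, and every monomial of $S$ is divisible by $xy$.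
\end{proof}

We call $f$ \emph{replicable} if $H_{m,n}=H_{r,s}$ for all positive integers $m,n,r,s$ with $mn=rs$ and $\gcd(m,n)=\gcd(r,s)$. This is Norton's characterization of replicability, which is equivalent to the usual definition; we take it as the definition. The symmetry $H_{m,n}=H_{n,m}$ holds for every $f$. Replicability asks for this symmetry one prime at a time.

\begin{lemma}\label{lem:swap}
The series $f$ is replicable if and only if
\begin{equation}\label{eq:swap}
H_{mp^\alpha,\,np^\beta}=H_{mp^\beta,\,np^\alpha}\qquad\text{for all primes $p$, all $m,n$ with $p\nmid mn$, and all $\alpha\ne\beta$ in $\mathbf Z_{\ge0}$.}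
\end{equation}
\end{lemma}

\begin{proof}
The conditions $mn=rs$ and $\gcd(m,n)=\gcd(r,s)$ say that for every $p$ the pairs $(v_p(m),v_p(n))$ and $(v_p(r),v_p(s))$ have the same sum and the same minimum, that is, agree up to order. So \eqref{eq:swap} is a special case of replicability, and conversely one passes from $(m,n)$ to $(r,s)$ by exchanging the powers of the finitely many primes with $v_p(m)\ne v_p(r)$, one prime at a time.
\end{proof}

A relation that does not follow from the symmetry needs two primes in $mn$, so the first one is $H_{1,6}=H_{2,3}$. The coefficient of $x^2y^3$ is $a_4$ in $S$ and $a_1a_2$ in $\frac12S^2$, and $S^3$ is divisible by $x^3$. Thus every replicable series satisfies $a_6=a_4+a_1a_2$. Replicability is an infinite system of such polynomial equations, and the problem is to describe its integral solutions. Two families are easy to find.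

\begin{example}\label{ex:trivial}
Call $f$ \emph{trivial} if $f=q^{-1}+aq$ with $a\in\mathbf C$. Then $S=axy$, so $H_{n,n}=a^n/n$ and $H_{m,n}=0$ for $m\ne n$. Since $m=n$ if and only if $\gcd(m,n)^2=mn$, a trivial series is replicable.
\end{example}

\begin{example}\label{ex:J}
Let $J=q^{-1}+\sum_{k\ge1}c_kq^k$ be the modular invariant $j$ minus its constant term. The matrices $\begin{pmatrix}a&b\\0&d\end{pmatrix}$ with $ad=n$, $a\ge1$, $0\le b<d$ represent the orbits of $SL_2(\mathbf Z)$ acting from the left on integral matrices of determinant $n$. Hence $\sum_{ad=n}\sum_{b\bmod d}J((az+b)/d)$ is $SL_2(\mathbf Z)$-invariant and holomorphic on $\mathcal H$, and its expansion is $q^{-n}+\sum_{ad=n}d\sum_{k\ge1}c_{dk}q^{ak}$. Its difference with $P_n(J)$ is holomorphic on the compactified quotient and vanishes at $\infty$, so the sum equals $P_n(J)$. Comparing coefficients of $q^m$ gives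
\begin{equation}\label{eq:HJ}
H_{m,n}=\sum_{a\mid\gcd(m,n)}\frac1a\,c_{mn/a^2},
\end{equation}
which depends only on $mn$ and $\gcd(m,n)$. So $J$ is replicable.
\end{example}

The second example used that $J$ is invariant under an arithmetic group, so that Hecke sums make sense, and that $J$ has a single simple pole on the quotient, so that invariant functions with poles only at $\infty$ are polynomials in $J$. This suggests looking at all groups with these two properties.

\subsection{Results}

Let $\Gamma_0(N)$ be the group of matrices in $SL_2(\mathbf Z)$ whose lower-left entry is divisible by $N$, or its image in $PSL_2(\mathbf R)$. Let $G$ be a subgroup of $PSL_2(\mathbf R)$ that contains $\Gamma_0(N)$ with finite index for some $N\ge1$. The cusps of $G$ are the fixed points of its parabolic elements. With $\mathcal H^*=\mathcal H\cup\{\text{cusps of }G\}$, the quotient $X_G=G\backslash\mathcal H^*$ is a compact Riemann surface, and $G$ is said to have genus $0$ if $X_G$ has genus $0$. In that case a \emph{Hauptmodul} for $G$ is a $G$-invariant meromorphic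 function on $\mathcal H$ that generates the function field of $X_G$ and whose expansion at $\infty$ has the form $q^{-1}+\sum_{n\ge1}a_nq^n$; we identify it with this expansion. Two generators with a pole at $\infty$ differ by an affine map, so the normalization determines the Hauptmodul. We call a subgroup $G$ of $PSL_2(\mathbf R)$ \emph{admissible} if
\begin{itemize}
\item $G$ contains $\Gamma_0(N)$ with finite index for some positive integer $N$;
\item $G$ has genus $0$;
\item $G$ contains the translation $z\mapsto z+k$ precisely when $k$ is an integer.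
\end{itemize}

\begin{theorem}\label{thm:main}
Let $f=q^{-1}+\sum_{n\ge1}a_nq^n$ with $a_n\in\mathbf Z$. Then $f$ is replicable if and only if one of the following holds:
\begin{itemize}
\item[(i)] $f=q^{-1}+aq$ for some integer $a$ (possibly $a=0$);
\item[(ii)] $f$ is the Hauptmodul of an admissible group.
\end{itemize}
\end{theorem}

This statement appears as a conjecture of Norton in \cite{RF}, where no resolution is given. It follows from two more precise results.

\begin{theorem}\label{thm:tri}
Let $f=q^{-1}+\sum_{n\ge1}a_nq^n$ have complex coefficients and be replicable. Then at least one of the following holds: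
\begin{itemize}
\item[(a)] $f=q^{-1}+aq$ for some $a\in\mathbf C$;
\item[(b)] $f$ is the Hauptmodul of an admissible group;
\item[(c)] $f$ converges and is univalent in $0<|q|<1$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:haupt}
Let $G$ be an admissible group whose Hauptmodul $f$ has rational coefficients. Then $f$ is replicable.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:tri} and~\ref{thm:haupt}]
If (i) holds, $f$ is replicable by Example~\ref{ex:trivial}; if (ii) holds, by Theorem~\ref{thm:haupt}. Conversely, let $f$ be replicable with integer coefficients and apply Theorem~\ref{thm:tri}. In case (a), $a=a_1\in\mathbf Z$, which is (i). Case (b) is (ii). For case (c), recall Gronwall's area theorem: if $q^{-1}+\sum_{n\ge1}a_nq^n$ converges and is univalent (injective) in $0<|q|<1$, then $\sum n|a_n|^2\le1$. For integers $a_n$ this forces $a_n=0$ for $n\ge2$, which is (i).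
\end{proof}

\begin{remark}\label{rem:hyp}
In the ``only if'' direction, integrality is used only in this last step, to exclude nontrivial functions in case (c). We do not know whether case (c) contains nontrivial replicable functions with complex coefficients; this does not affect Theorem~\ref{thm:main}. In the ``if'' direction only rationality is used, and it cannot be dropped. Let $\zeta=e(1/3)$ and $f(z)=\zeta J(z+\frac13)=q^{-1}+\sum c_k\zeta^{k+1}q^k$. This is the Hauptmodul of the genus zero group $G=T^{-1/3}PSL_2(\mathbf Z)T^{1/3}$, whose translations are the integer ones. For $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma_0(9)$ we have $a\equiv d\pmod 3$, so the conjugate by $T^{1/3}$, with entries $a+\frac c3$, $b+\frac{d-a}3-\frac c9$, $c$, $d-\frac c3$, is integral; thus $\Gamma_0(9)\subset G$, with finite index because both groups have finite covolume, and $G$ is admissible. By \eqref{eq:grunsky} the coefficients of $f$ are $\zeta^{m+n}H_{m,n}(J)$. For $J$ we have $H_{1,6}=H_{2,3}=c_6>0$, since $j=E_4^3\,q^{-1}\prod_n(1-q^n)^{-24}$ has positive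 coefficients, while $\zeta^7\ne\zeta^5$. So $f$ is not replicable.
\end{remark}

\subsection{Plan of the proofs}

Theorem~\ref{thm:haupt} is proved in Section~\ref{sec:haupt}. The two sides of \eqref{eq:swap} are the coefficients of two modular functions, and these functions agree as soon as their principal parts at all cusps agree. The principal parts count elements of $G$ in certain double cosets at $p$, and exchanging $\alpha$ and $\beta$ amounts to inverting the $p$-component of an element while keeping its components at the other primes. We pass to an adelic group attached to $f$ and prove that it is stable under this operation.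

For Theorem~\ref{thm:tri} we start from a formal series, with neither convergence nor a group. Section~\ref{sec:conv} shows that $f$ converges in $0<|q|<1$, so that it is a function on $\mathcal H$. The group must then be built from local solutions $g$ of $f\circ g=f$, which we call germs. Section~\ref{sec:germs} turns the relations $H_{np,m}=H_{n,pm}$ into a dichotomy for germs; its consequence is that a nontrivial germ satisfies $f(pg(z))=f((z+b_p)/p)$ for all large primes $p$. Section~\ref{sec:moebius} deduces that $g$ is a real M\"obius transformation, and Section~\ref{sec:group} that these transformations form an admissible group. Replicability enters only in Lemma~\ref{lem:radius}, Proposition~\ref{prop:disc} and Lemma~\ref{lem:dichotomy}. The classical facts that we use are recalled where they are needed.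

\section{Hauptmoduls with rational coefficients}\label{sec:haupt}

Let $G$ be admissible, $G\supset\Gamma_0(N)$, with Hauptmodul $f$. We identify $PSL_2(\mathbf R)$ with the group $PGL_2^+(\mathbf R)$ of real matrices of positive determinant modulo scalars. Let $\mathcal B$ be the group of upper triangular matrices in $GL_2^+(\mathbf Q)$.

\subsection{The group and its cusps}

We use four properties of $G$ and $f$.
\begin{itemize}
\item[(G1)] \emph{$G\subset PGL_2^+(\mathbf Q)$.} A parabolic element of $G$ has a power in $\Gamma_0(N)$, so the cusps of $G$ are those of $\Gamma_0(N)$, namely $\mathbf P^1(\mathbf Q)$. An element of $G$ preserves this set, so it maps $0,1,\infty$ to rational points and is represented by a rational matrix. Let $\tilde G\subset GL_2^+(\mathbf Q)$ be the preimage of $G$.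
\item[(G2)] \emph{$f$ is holomorphic on $\mathcal H$, and for $M\in GL_2^+(\mathbf Q)$ with $M\infty\notin G\infty$ the function $f(Mz)$ is bounded as $\operatorname{Im}z\to\infty$.} Indeed $f$ has degree $1$ on $X_G$, so the cusp $\infty$ is its only pole.
\item[(G3)] \emph{For $M\in PGL_2^+(\mathbf R)$, $f\circ M=f$ if and only if $M\in G$.} If $f\circ M=f$, then $Mz\in Gz$ for all $z$, since $f$ is injective on $G\backslash\mathcal H$. As $G$ is countable, $M$ agrees with one element of $G$ at uncountably many points, hence equals it.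
\item[(G4)] \emph{$\tilde G\cap\mathcal B=\mathbf Q^\times T^{\mathbf Z}$.} If $z\mapsto\kappa z+c$ lies in $G$, conjugating $z\mapsto z+1$ by it and by its inverse gives $\kappa,\kappa^{-1}\in\mathbf Z$, so $\kappa=1$ and $c\in\mathbf Z$. Here the third condition on admissible groups is used.
\end{itemize}

\begin{example}\label{ex:fricke}
The method is visible in the following case, where the prime divides the level. Suppose that the group $G$ generated by $\Gamma_0(p)$ and $W:z\mapsto-1/(pz)$ has genus $0$ and Hauptmodul $f$; we prove \eqref{eq:swap} for $n=1$, $\{\alpha,\beta\}=\{0,1\}$. The cosets of $\Gamma_0(p)$ in $SL_2(\mathbf Z)$ are represented by the identity and the maps $z\mapsto-1/(z+b)$, $b$ mod $p$, and $f(-1/(z+b))=f((z+b)/p)$ by invariance under $W$. So $f(z)+\sum_bf((z+b)/p)=f(z)+p\sum_ma_{pm}q^m$ is $SL_2(\mathbf Z)$-invariant, holomorphic on $\mathcal H$, and equal to $q^{-1}+O(q)$; it is $J$. Next, $J(pz)+J(z)-f(z)$ is invariant under $\Gamma_0(p)$ and $W$, holomorphic on $\mathcal H$, and equal to $q^{-p}+O(q)$. The two cusps $0,\infty$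 of $\Gamma_0(p)$ are exchanged by $W$, so the difference with $P_p(f)$ is holomorphic on $X_G$ and vanishes at $\infty$. Therefore $P_p(f)=J(pz)+p\sum_ma_{pm}q^m$, and $H_{m,p}=a_{pm}=H_{pm,1}$ for $p\nmid m$.
\end{example}

In general $G$ is not given explicitly and there is no auxiliary function like $J(pz)$ that we can name. We avoid it by projecting onto the exponents prime to $p$, and we compare principal parts at all cusps by a count of elements of $\tilde G$.

\subsection{Principal parts}

Fix $p$, an integer $n\ge1$ with $p\nmid n$, and $\alpha\ne\beta$ in $\mathbf Z_{\ge0}$. Identify $\mathbf Q_p/\mathbf Z_p=\mathbf Z[1/p]/\mathbf Z$ and let $\psi$ be the character of this group with $\psi(t)=e(t)$ for $t\in\mathbf Z[1/p]$. For $k\ge0$ let $\epsilon_k(t)=p^{-k}$ if $p^kt=0$ in $\mathbf Q_p/\mathbf Z_p$ and $\epsilon_k(t)=0$ otherwise, and put $w_k=\epsilon_k-\epsilon_{k+1}$. For $\xi\in\mathbf Z_p$ the sum $\sum_t\epsilon_k(t)\psi(\xi t)$ is $1$ if $p^k\mid\xi$ and $0$ otherwise, so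
\begin{equation}\label{eq:w}
\sum_tw_k(t)\psi(\xi t)=\mathbf 1[v_p(\xi)=k].
\end{equation}
Let $\varphi_k=P_k(f)$ and
\[
\Phi_{\alpha,\beta}(z)=p^{-\beta}\sum_tw_\alpha(t)\,\varphi_{np^\beta}\bigl(p^{-\alpha}z+t\bigr)=n\sum_{m\ge1,\ p\nmid m}H_{mp^\alpha,\,np^\beta}\,q^m.
\]
The second equality holds because, by \eqref{eq:w}, the sum over $t$ keeps the terms of $\varphi_{np^\beta}$ whose exponent has valuation exactly $\alpha$; the polar term has exponent $-np^\beta$, of valuation $\beta\ne\alpha$, and is removed. By Lemma~\ref{lem:swap}, Theorem~\ref{thm:haupt} is the statement that $\Phi_{\alpha,\beta}=\Phi_{\beta,\alpha}$ for all $p,n,\alpha,\beta$.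

Both functions are finite linear combinations of functions $\varphi_k\circ M$ with $M\in GL_2^+(\mathbf Q)$. Each of these is holomorphic on $\mathcal H$, invariant under the finite-index subgroup $M^{-1}\Gamma_0(N)M\cap SL_2(\mathbf Z)$ of $SL_2(\mathbf Z)$, and meromorphic at the cusps. If $(\Phi_{\alpha,\beta}-\Phi_{\beta,\alpha})\circ\gamma$ is bounded as $\operatorname{Im}z\to\infty$ for every $\gamma\in SL_2(\mathbf Z)$, the difference is holomorphic on a compact Riemann surface, hence constant, and it is $O(q)$, hence $0$. So we compute the unbounded part at each cusp. For $X\in GL_2^+(\mathbf Q)$ let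
\begin{equation}\label{eq:c}
c_{\alpha,\beta}(X)=\sum_{t,t'}w_\alpha(t)w_\beta(t')\,\mathbf 1_{\tilde G}\bigl(T^t\operatorname{diag}(1,p^\alpha)\,X\operatorname{diag}(p^\beta,1)\,T^{t'}\bigr),
\end{equation}
where $t,t'$ run over $\mathbf Z[1/p]/\mathbf Z$; the terms do not depend on the representatives because $T^{\mathbf Z}\subset\tilde G$. Put $\rho_{r,s}=\begin{pmatrix}r&s\\0&1\end{pmatrix}$.

\begin{lemma}\label{lem:principal}
For $\gamma\in SL_2(\mathbf Z)$, as $\operatorname{Im}z\to\infty$,
\[
\Phi_{\alpha,\beta}(\gamma z)=\sum_{r\in\mathbf Q_{>0}}\ \sum_{s\in\mathbf Q/\mathbf Z}c_{\alpha,\beta}(\gamma\rho_{r,s}^{-1})\,e(-n(rz+s))+O(1),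
\]
with finitely many nonzero terms.
\end{lemma}

\begin{proof}
Let $M_t=T^t\operatorname{diag}(1,p^\alpha)\gamma$, so that $M_tz=p^{-\alpha}\gamma z+t$. If $M_t\infty\notin G\infty$, then $\varphi_{np^\beta}(M_tz)$ is bounded by (G2). Otherwise $M_t=M\tau$ with $M\in\tilde G$, $\tau\in\mathcal B$, and $\varphi_{np^\beta}(M_tz)=\varphi_{np^\beta}(\tau z)=e(-np^\beta\tau z)+o(1)$. By (G4), $\tau$ is unique up to left multiplication by $\mathbf Q^\times T^{\mathbf Z}$. Write $p^\beta\tau z=rz+s$; then $r\in\mathbf Q_{>0}$ is determined, $s\in\mathbf Q$ is determined modulo $p^\beta\mathbf Z$, and $\tau^{-1}=\rho_{r,s}^{-1}\operatorname{diag}(p^\beta,1)$ up to a scalar. Thus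
\[
\Phi_{\alpha,\beta}(\gamma z)=p^{-\beta}\sum_tw_\alpha(t)\sum_r\sum_{s\in\mathbf Q/p^\beta\mathbf Z}\mathbf 1_{\tilde G}\bigl(M_t\rho_{r,s}^{-1}\operatorname{diag}(p^\beta,1)\bigr)e(-n(rz+s))+O(1),
\]
and each $t$ contributes at most one pair $(r,s)$. For $x\in\mathbf Q$ we have $\rho_{r,s+x}=T^x\rho_{r,s}$, hence
\begin{equation}\label{eq:shift}
\rho_{r,s+x}^{-1}\operatorname{diag}(p^\beta,1)=\rho_{r,s}^{-1}\operatorname{diag}(p^\beta,1)\,T^{-x/p^\beta}.
\end{equation}
Collecting the $p^\beta$ values of $s$ in one class modulo $\mathbf Z$, we obtain the formula of the lemma with the coefficient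
\[
c(r,s)=\sum_{t,t'}w_\alpha(t)\,\epsilon_\beta(t')\,\mathbf 1_{\tilde G}\bigl(M_t\rho_{r,s}^{-1}\operatorname{diag}(p^\beta,1)T^{t'}\bigr).
\]
Let $c'(r,s)=\frac1p\sum_{k\bmod p}c(r,s+\frac kp)$. Then $\sum_sc'(r,s)e(-ns)=\sum_sc(r,s)e(-ns)\cdot\frac1p\sum_ke(nk/p)=0$ because $p\nmid n$, so $c$ may be replaced by $c-c'$. By \eqref{eq:shift} with $x=k/p$, the function $c'$ is given by the same formula as $c$ with $\epsilon_{\beta+1}$ in place of $\epsilon_\beta$, since the elements $t'-k/p^{\beta+1}$ with $p^\beta t'=0$ and $k$ mod $p$ run once through the subgroup killed by $p^{\beta+1}$. Hence $c(r,s)-c'(r,s)=c_{\alpha,\beta}(\gamma\rho_{r,s}^{-1})$.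
\end{proof}

The lemma applies equally to $\Phi_{\beta,\alpha}$. Theorem~\ref{thm:haupt} therefore follows from a symmetry of the counting function.

\begin{proposition}\label{prop:sym}
If $f$ has rational coefficients, then $c_{\alpha,\beta}(X)=c_{\beta,\alpha}(X)$ for all $X\in GL_2^+(\mathbf Q)$.
\end{proposition}

In \eqref{eq:c} the exponent $\alpha$ acts from the left and $\beta$ from the right, through matrices that are units at all primes other than $p$. Inversion exchanges left and right, but inversion in $\tilde G$ also changes $X$ at the other primes. We need to invert at $p$ alone, and for this we have to separate the primes.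

\subsection{The adelic stabilizer}

Let $\hat{\mathbf Z}=\prod_p\mathbf Z_p$ and $\mathbf A_f=\hat{\mathbf Z}\otimes\mathbf Q$, with $GL_2(\mathbf Q)$ embedded diagonally in $GL_2(\mathbf A_f)$. Let $K=\prod_pK_p$ be the group of matrices in $GL_2(\hat{\mathbf Z})$ with lower-left entry in $N\hat{\mathbf Z}$, and $K(L)=\{k\in GL_2(\hat{\mathbf Z}):k\equiv1\bmod L\}$. Strong approximation says that $SL_2(\mathbf Z)$ is dense in $SL_2(\hat{\mathbf Z})$ and that $GL_2(\mathbf A_f)=K\,GL_2^+(\mathbf Q)$, for every $N$.

For $s=kM$ with $k\in K$, $M\in GL_2^+(\mathbf Q)$ put $f|s=f\circ M$. This is well defined because $K\cap GL_2^+(\mathbf Q)=\Gamma_0(N)$ fixes $f$. By construction $f|(ks)=f|s$ for $k\in K$ and $f|(sM)=(f|s)\circ M$ for $M\in GL_2^+(\mathbf Q)$. By (G3),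
\[
\mathcal S:=\{s\in GL_2(\mathbf A_f):f|s=f\}=K\tilde G,\qquad\mathcal S\cap GL_2^+(\mathbf Q)=\tilde G.
\]
The next lemma is the only place where rationality is used.

\begin{lemma}\label{lem:group}
If $f$ has rational coefficients, then $\mathcal S$ is a group.
\end{lemma}

\begin{proof}
The product $K\tilde G$ of two groups is closed under multiplication and inversion as soon as $\tilde GK\subset K\tilde G$. So we must show $f|(Mk)=f$ for $M\in\tilde G$, $k\in K$.

\emph{Reduction to diagonal $k$.} Choose a multiple $L$ of $N$ with $MK(L)M^{-1}\subset K$. Let $u=\det k\in\hat{\mathbf Z}^\times$ and $d_u=\operatorname{diag}(1,u)\in K$. The group $K\cap SL_2(\hat{\mathbf Z})$ is open in $SL_2(\hat{\mathbf Z})$, so $\Gamma_0(N)$ is dense in it, and $d_u^{-1}k=k_1\gamma$ with $k_1\in K(L)$, $\gamma\in\Gamma_0(N)$. Then $k=k_2d_u\gamma$ with $k_2=d_uk_1d_u^{-1}\in K(L)$, and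
\[
f|(Mk)=f|\bigl((Mk_2M^{-1})Md_u\gamma\bigr)=\bigl(f|(Md_u)\bigr)\circ\gamma.
\]
It remains to show $f|(Md_u)=f$. We show that $d_u$ acts on expansions as a Galois automorphism.

\emph{A rational expression for $f$.} The function field of $X_0(N)$ is $\mathbf C(j,j_N)$, where $j_N(z)=j(Nz)$, and $f$ belongs to it. Choose $D_0$ such that $f=A(j,j_N)/B(j,j_N)$ with polynomials $A,B$ of degree at most $D_0$. Since $f,j,j_N$ have rational expansions, the equation $A(j,j_N)-fB(j,j_N)=0$ is a system of linear equations with rational coefficients for the coefficients of $A$ and $B$, so its solution space has a basis of rational vectors. One solution has $B(j,j_N)\ne0$, so one basis vector has. Thus $f=R(j,j_N)$ with $R\in\mathbf Q(X,Y)$.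

\emph{The action on $j$.} Let $\sigma_u$ be the automorphism of the field $\mathbf Q^{\mathrm{ab}}$ generated by all roots of unity with $\sigma_u(e(1/L'))=e(u'/L')$ for every $L'$ and every integer $u'\equiv u\bmod L'\hat{\mathbf Z}$. It acts on the coefficients of the field $\bigcup_{L'}\mathbf Q^{\mathrm{ab}}((q^{1/L'}))$; we identify functions with their expansions at $\infty$. Define $j|s=j\circ M_1$ for $s=kM_1$, $k\in GL_2(\hat{\mathbf Z})$, $M_1\in GL_2^+(\mathbf Q)$. We claim that $j|(M_1d_u)=(j\circ M_1)^{\sigma_u}$ for all $M_1\in GL_2^+(\mathbf Q)$. Both sides are unchanged by rational scalars, so let $M_1$ be integral and write $M_1=\gamma_1\begin{pmatrix}a&b\\0&d\end{pmatrix}$ with $\gamma_1\in SL_2(\mathbf Z)$ and integers $a,d>0$, $b$. For an integer $b'\equiv ub\bmod d\hat{\mathbf Z}$,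
\[
M_1d_u=\gamma_1\,d_u\,T^{(ub-b')/d}\begin{pmatrix}a&b'\\0&d\end{pmatrix},
\]
and the first three factors lie in $GL_2(\hat{\mathbf Z})$. So $j|(M_1d_u)=j((az+b')/d)$. If $j=\sum_kj_kq^k$, with $j_k\in\mathbf Q$, this is $\sum_kj_ke(kb'/d)q^{ka/d}$, the image under $\sigma_u$ of $j\circ M_1=\sum_kj_ke(kb/d)q^{ka/d}$.

\emph{Conclusion.} Write $Md_u=k'M'$ with $k'\in K$, $M'\in GL_2^+(\mathbf Q)$, and let $\delta_N=\operatorname{diag}(N,1)$. Then $j\circ M'=j|(Md_u)=(j\circ M)^{\sigma_u}$. Conjugation by $\delta_N$ multiplies the upper-right entry by $N$ and divides the lower-left entry by $N$, so $\delta_Nk'\delta_N^{-1}\in GL_2(\hat{\mathbf Z})$ and $j_N\circ M'=j\circ(\delta_NM')=j|(\delta_NMd_u)=(j_N\circ M)^{\sigma_u}$. As $R$ has rational coefficients,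
\[
f|(Md_u)=R(j\circ M',j_N\circ M')=(f\circ M)^{\sigma_u}=f^{\sigma_u}=f.\qedhere
\]
\end{proof}

From now on $f$ has rational coefficients. The group $\mathcal S$ contains all scalars $\mathbf A_f^\times=\mathbf Q_{>0}\hat{\mathbf Z}^\times$, so membership in $\mathcal S$ can be tested in $PGL_2(\mathbf A_f)=GL_2(\mathbf A_f)/\mathbf A_f^\times$. Let $\bar{\mathcal S}$ and $\bar K=\prod\bar K_p$ be the images of $\mathcal S$ and $K$. Since $G$ is a finite union of cosets $\Gamma_0(N)M_i$, the group $\bar{\mathcal S}$ is the finite union of the cosets $\bar KM_i$, so it is compact and open. Write elements of $PGL_2(\mathbf A_f)$ as pairs $(g,h)$ with $g\in PGL_2(\mathbf Q_p)$ and $h=(h_\ell)_{\ell\ne p}$ the components at the other primes. Let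
\[
\mathcal C_p=\{g:(g,h)\in\bar{\mathcal S}\text{ for some }h\},\qquad\mathcal N_p=\{g:(g,1)\in\bar{\mathcal S}\}.
\]
Then $\mathcal C_p$ is a compact subgroup of $PGL_2(\mathbf Q_p)$, and $\mathcal N_p$ is a normal subgroup of $\mathcal C_p$ that contains the open group $\bar K_p$, hence is open and closed.

\subsection{Inversion at one prime}

If $\bar{\mathcal S}$ were a product of local groups, we would have $\mathcal N_p=\mathcal C_p$ and inversion at $p$ would be automatic. This fails, for example, when $G$ is generated by $\Gamma_0(N)$ and $W=\begin{pmatrix}0&-1\\N&0\end{pmatrix}$ and $N$ has two prime factors: then $\bar{\mathcal S}=\bar K\cup\bar KW$ and $W\notin\bar K_\ell$ for every prime $\ell\mid N$, so $\mathcal N_p=\bar K_p$ has index $2$ in $\mathcal C_p$ for $p\mid N$. What survives in general is that $\mathcal C_p/\mathcal N_p$ has exponent at most $2$.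

\begin{proposition}\label{prop:inversion}
For every prime $p$ and every $g\in\mathcal C_p$ we have $g^2\in\mathcal N_p$. Consequently, if $(g,h)\in\bar{\mathcal S}$, then $(g^{-1},h)=(g^{-2},1)(g,h)\in\bar{\mathcal S}$.
\end{proposition}

We recall two facts. Let $I\subset PGL_2(\mathbf Z_p)$ be the Iwahori group, the image of the matrices in $GL_2(\mathbf Z_p)$ that are upper triangular modulo $p$, and let $\mathcal J=I\cup wI$, $w=\begin{pmatrix}0&1\\p&0\end{pmatrix}$, be its normalizer. A compact subgroup of $PGL_2(\mathbf Q_p)$ fixes a vertex or stabilizes an edge of the tree, that is, it is conjugate into $PGL_2(\mathbf Z_p)$ or into $\mathcal J$. Second, the Schur--Zassenhaus theorem says that a normal $p$-subgroup $P$ of index prime to $p$ in a finite group $\Pi$ has a complement, and that any two complements are conjugate. The same holds if $\Pi$ is profinite and $P$ is an open normal pro-$p$ subgroup of index prime to $p$. To see this, let $U$ run over the open normal subgroups of $\Pi$ contained in $P$. The complements of $P/U$ in $\Pi/U$ form an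 inverse system of nonempty finite sets, and a point of the inverse limit gives a complement of $P$. If $E,E'$ are complements, the closed sets $\{x\in\Pi:xEx^{-1}U=E'U\}$ are nonempty and directed downward, so by compactness they have a common point $x$, and $xEx^{-1}=E'$.

\begin{proof}[Proof of Proposition~\ref{prop:inversion} for odd $p$]
Write $\mathcal C=\mathcal C_p$, $\mathcal N=\mathcal N_p$, and let
\[
\Lambda=\{\operatorname{diag}(\omega,1):\omega\in\mathbf Z_p^\times,\ \omega^{p-1}=1\}\subset\bar K_p\subset\mathcal N,
\]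
a cyclic group of order $p-1\ge2$. Put $\Lambda'=g\Lambda g^{-1}\subset\mathcal N$. The idea is that of the Frattini argument: if $\Lambda'$ is conjugate to $\Lambda$ inside $\mathcal N$, then modulo $\mathcal N$ the element $g$ normalizes $\Lambda$, and the normalizer is easy to describe.

\emph{Step 1: if $\Lambda$ and $\Lambda'$ are conjugate in $\mathcal N$, then $g^2\in\mathcal N$.} In this case $g=\nu g_1$ with $\nu\in\mathcal N$ and $g_1\in\mathcal C$ normalizing $\Lambda$. Then $g_1$ permutes the two fixed points $0,\infty$ of $\Lambda$ on $\mathbf P^1(\mathbf Q_p)$, so it is antidiagonal or diagonal. If it is antidiagonal, $g_1^2=1$. If $g_1=\operatorname{diag}(v,1)$, its powers stay in the compact group $\mathcal C$, so $v\in\mathbf Z_p^\times$ and $g_1\in\bar K_p\subset\mathcal N$. In both cases $g^2=\nu\,(g_1\nu g_1^{-1})\,g_1^2\in\mathcal N$.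

\emph{Step 2: reduction modulo $p$.} Fix $x\in PGL_2(\mathbf Q_p)$ with $x\mathcal Cx^{-1}$ contained in $PGL_2(\mathbf Z_p)$ or in $\mathcal J$. In the first case let $\pi(c)$ be the image of $xcx^{-1}$ in $PGL_2(\mathbf F_p)$. In the second case let $I_1$ be the kernel of the homomorphism $I\to\mathbf F_p^\times$, $\begin{pmatrix}a&b\\pc&d\end{pmatrix}\mapsto a/d$; it is normal in $\mathcal J$ because conjugation by $w$ exchanges $a$ and $d$, and we let $\pi(c)$ be the image of $xcx^{-1}$ in $\mathcal J/I_1$. In both cases $\ker\pi$ is open and pro-$p$, so $\pi$ is injective on $\Lambda$ and $\Lambda'$. Let $P=\ker\pi\cap\mathcal N$, a normal subgroup of $\mathcal C$, and $A=\pi(\Lambda)$, $A'=\pi(\Lambda')$, $\bar{\mathcal N}=\pi(\mathcal N)$. \emph{If $A$ and $A'$ are conjugate in $\bar{\mathcal N}$, then $g^2\in\mathcal N$.} Indeed, choose $\nu_1\in\mathcal N$ with $\pi(\nu_1\Lambda'\nu_1^{-1})=A$. Then $\Lambda$ and $\nu_1\Lambda'\nu_1^{-1}$ are complements of $P$ in $\{y\in\mathcal N:\pi(y)\in A\}$, where $P$ has index $p-1$. They are conjugate by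 Schur--Zassenhaus, and Step 1 applies.

\emph{Step 3: the case $\mathcal J$.} The parity of $v_p(\det)$ is a conjugation-invariant function on $PGL_2(\mathbf Q_p)$. It is odd on $wI$ and even on $\Lambda$ and $\Lambda'$. So $A$ and $A'$ are subgroups of order $p-1$ of $I/I_1\cong\mathbf F_p^\times$, and $A=A'$.

\emph{Step 4: the case $PGL_2(\mathbf Z_p)$.} Let $y\in GL_2(\mathbf Z_p)$ be a lift of a generator of $x\Lambda x^{-1}$. Its eigenvalues are $\lambda\omega$ and $\lambda$ with $\lambda\in\mathbf Q_p^\times$ and $\omega$ of order $p-1$, and $\lambda$ is a unit since $\det y$ is. Modulo $p$ the eigenvalues are distinct and their ratio generates $\mathbf F_p^\times$. So $A$ is the full pointwise stabilizer of two points of $\mathbf P^1(\mathbf F_p)$, and it is transitive on the other $p-1$ points. The same holds for $A'$. If $A=A'$ we are done, so let $A\ne A'$; then they have at most one common fixed point.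

\emph{One common fixed point.} Put it at $\infty$, and let $\eta\ne\eta'$ be the other fixed points. For $u\in\mathbf F_p^\times$, $u\ne1$, the maps $z\mapsto uz+(1-u)\eta$ in $A$ and $z\mapsto uz+(1-u)\eta'$ in $A'$ differ by a nonzero translation. So $\langle A,A'\rangle\subset\bar{\mathcal N}$ contains all $p$ translations, and $z\mapsto z+\eta'-\eta$ conjugates $A$ to $A'$.

\emph{No common fixed point, $p\ge5$.} The orbits of size $p-1$ of $A$ and of $A'$ cover $\mathbf P^1(\mathbf F_p)$, and they meet because $p+1>4$. So $\langle A,A'\rangle$ is transitive, and some $\bar\nu\in\bar{\mathcal N}$ maps a fixed point of $A'$ to a fixed point of $A$. Then $\bar\nu A'\bar\nu^{-1}\subset\bar{\mathcal N}$ equals $A$ or shares one fixed point with it, and the previous case shows that $A$ and $A'$ are conjugate in $\bar{\mathcal N}$.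

\emph{No common fixed point, $p=3$.} Here $PGL_2(\mathbf F_3)$ is the symmetric group on the four points, and we may take $A=\langle(12)\rangle$, $A'=\langle(34)\rangle$. Let $V=\langle A,A'\rangle\subset\bar{\mathcal N}$, of order $4$; its normalizer is the dihedral group $D_4=\langle V,(13)(24)\rangle$ of order $8$. Suppose first $\bar{\mathcal N}\ne V$. The order of $\bar{\mathcal N}$ is $8$, $12$ or $24$; order $12$ is excluded since the alternating group contains no transposition, and a group of order $8$ containing $V$ normalizes it. So $\bar{\mathcal N}\supset D_4$, and $(13)(24)$ conjugates $A$ to $A'$.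

Suppose now $\bar{\mathcal N}=V$. Then $A$ and $A'$ are not conjugate in $\bar{\mathcal N}$, and we repeat the Frattini argument with a larger finite group. Let $E\cong V$ be a complement of $P$ in $\mathcal N$. For $c\in\mathcal C$ the group $cEc^{-1}$ is another complement, hence conjugate to $E$ in $\mathcal N$; so $g=\nu m$ with $\nu\in\mathcal N$ and $m\in\mathcal C$ normalizing $E$. As $\pi(\mathcal C)$ normalizes $V$, we have $\pi(m)\in D_4$ and $\pi(m)^2\in V$, so $\pi(m^2)$ centralizes $V$. Since $\pi:E\to V$ is an isomorphism compatible with conjugation, $m^2$ centralizes $E$. A Klein four-group $E$ in $PGL_2$ of a field of characteristic $\ne2$ is its own centralizer: over the algebraic closure one involution of $E$ is $z\mapsto-z$ in a suitable coordinate; a map commuting with it permutes $0,\infty$, so it is $vz$ or $c'/z$; hence $E=\{z,-z,c_0/z,-c_0/z\}$ for some $c_0$; and commuting with $c_0/z$ forces $v^2=1$, respectively $c'^2=c_0^2$. Therefore $m^2\in E\subset\mathcal N$ and $g^2=\nu\,(m\nu m^{-1})\,m^2\in\mathcal N$.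
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:inversion} for $p=2$]
Here $\Lambda$ is trivial and gives nothing, but the result at all other primes implies the result at $2$. Let $(g,h)\in\bar{\mathcal S}$ with $h=(h_\ell)_{\ell\text{ odd}}$. Then $h_\ell\in\mathcal C_\ell$, so $h_\ell^2\in\mathcal N_\ell$ for all odd $\ell$, and $h_\ell\in PGL_2(\mathbf Z_\ell)=\bar K_\ell$ for all but finitely many $\ell$. Thus $(1,h^2)$ is the product of an element of $\bar K$ and finitely many elements of $\bar{\mathcal S}$ supported at one prime, so $(1,h^2)\in\bar{\mathcal S}$. Since $(g^2,h^2)\in\bar{\mathcal S}$, we get $(g^2,1)\in\bar{\mathcal S}$.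
\end{proof}

\subsection{The symmetry of the counting function}

\begin{proof}[Proof of Proposition~\ref{prop:sym}]
Let $X=\begin{pmatrix}a&b\\c&d\end{pmatrix}$.

\emph{Case $c=0$.} The matrix in \eqref{eq:c} is $T^t\begin{pmatrix}ap^\beta&b\\0&dp^\alpha\end{pmatrix}T^{t'}$. By (G4) it lies in $\tilde G$ if and only if $ap^\beta=dp^\alpha$ and $t+t'+b/(dp^\alpha)\in\mathbf Z$. So $c_{\alpha,\beta}(X)$ is $0$ or a value of the convolution $w_\alpha*w_\beta$ on $\mathbf Q_p/\mathbf Z_p$. Since $\epsilon_k*\epsilon_l=\epsilon_{\max(k,l)}$, we have $w_k*\epsilon_l=0$ for $l>k$, and so $w_\alpha*w_\beta=0$ for $\alpha\ne\beta$. Thus $c_{\alpha,\beta}(X)=0$, and by the same computation $c_{\beta,\alpha}(X)=0$.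

\emph{Case $c\ne0$.} At a prime $\ell\ne p$ the matrices $T^t$, $T^{t'}$, $\operatorname{diag}(1,p^\alpha)$, $\operatorname{diag}(p^\beta,1)$ lie in $K_\ell$. Since $\bar{\mathcal S}$ is a group containing $\bar K$ and $\tilde G=\mathcal S\cap GL_2^+(\mathbf Q)$, the matrix in \eqref{eq:c} lies in $\tilde G$ if and only if its $p$-component lies in
\[
Y=\{g\in PGL_2(\mathbf Q_p):(g,h)\in\bar{\mathcal S}\},
\]
where $h$ is the component of $X$ away from $p$. The set $Y$ does not depend on $\alpha,\beta$. It is contained in the compact set $\mathcal C_p$, invariant under $\bar K_p$ on both sides, and closed under inversion by Proposition~\ref{prop:inversion}.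

For $x,y\in\mathbf Q_p$, $\delta\in\mathbf Q_p^\times$ let $[x,y,\delta]$ be the class of the matrix $\begin{pmatrix}x&xy-\delta\\1&y\end{pmatrix}$, of determinant $\delta$. Multiplying out and rescaling the lower-left entry to $1$ gives, for $u\in\mathbf Z_p^\times$,
\begin{gather*}
T^t[x,y,\delta]T^{t'}=[x+t,y+t',\delta],\qquad\operatorname{diag}(1,p^\alpha)[x,y,\delta]\operatorname{diag}(p^\beta,1)=[xp^{-\alpha},yp^{-\beta},\delta p^{-\alpha-\beta}],\\
\operatorname{diag}(u,1)[x,y,\delta]\operatorname{diag}(u,1)=[ux,u^{-1}y,\delta],\qquad[x,y,\delta]^{-1}=[-y,-x,\delta].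
\end{gather*}
The class of $X$ is $[x_0,y_0,\delta_0]$ with $x_0=a/c$, $y_0=d/c$, $\delta_0=\det X/c^2$. Let $\delta_1=\delta_0p^{-\alpha-\beta}$, which is symmetric in $\alpha,\beta$, and $\theta(x,y)=\mathbf 1_Y([x,y,\delta_1])$. Then
\[
c_{\alpha,\beta}(X)=\sum_{t,t'}w_\alpha(t)w_\beta(t')\,\theta(x_0p^{-\alpha}+t,\ y_0p^{-\beta}+t').
\]
The function $\theta$ is $\mathbf Z_p$-periodic in $x$ and in $y$, since $T^{\mathbf Z_p}\subset K_p$. It has finite support in $(\mathbf Q_p/\mathbf Z_p)^2$, because the continuous function $\max|\text{entries}|_p^2/|\det|_p$ on $PGL_2(\mathbf Q_p)$ is bounded on $Y$. It satisfies $\theta(ux,u^{-1}y)=\theta(x,y)$ for $u\in\mathbf Z_p^\times$, and inversion followed by $u=-1$ gives $\theta(x,y)=\theta(-y,-x)=\theta(y,x)$. Hence the Fourier transform $\hat\theta(\xi,\eta)=\sum_{x,y}\theta(x,y)\psi(-\xi x-\eta y)$, for $\xi,\eta\in\mathbf Z_p$, satisfies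
\begin{equation}\label{eq:hat}
\hat\theta(\xi,\eta)=\hat\theta(\eta,\xi)=\hat\theta(u\xi,u^{-1}\eta)\qquad(u\in\mathbf Z_p^\times).
\end{equation}
Insert the inversion formula $\theta(x,y)=\int_{\mathbf Z_p^2}\hat\theta(\xi,\eta)\psi(\xi x+\eta y)\,d\xi\,d\eta$, with Haar measure of total mass $1$, and use \eqref{eq:w} for the sums over $t$ and $t'$. Substituting $\xi=p^\alpha\xi'$, $\eta=p^\beta\eta'$, we get
\[
c_{\alpha,\beta}(X)=p^{-\alpha-\beta}\int_{(\mathbf Z_p^\times)^2}\hat\theta(p^\alpha\xi',p^\beta\eta')\,\psi(\xi'x_0+\eta'y_0)\,d\xi'\,d\eta',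
\]
and the same formula with $\alpha,\beta$ exchanged and the same $\theta$ holds for $c_{\beta,\alpha}(X)$. For units $\xi',\eta'$, \eqref{eq:hat} with $u=\xi'/\eta'$ gives $\hat\theta(p^\alpha\xi',p^\beta\eta')=\hat\theta(p^\beta\eta',p^\alpha\xi')=\hat\theta(p^\beta\xi',p^\alpha\eta')$. So the two integrals are equal.
\end{proof}

Lemma~\ref{lem:principal} and Proposition~\ref{prop:sym} show that $(\Phi_{\alpha,\beta}-\Phi_{\beta,\alpha})\circ\gamma$ is bounded at $\infty$ for every $\gamma\in SL_2(\mathbf Z)$. This proves Theorem~\ref{thm:haupt}.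

\section{Convergence of replicable series}\label{sec:conv}

For the rest of the paper $f$ is replicable with complex coefficients.

\subsection{A positive radius of convergence}

A relation $H_{m,n}=H_{r,s}$ with $r+s<m+n$ expresses $a_{m+n-1}$ through earlier coefficients, as in $a_6=a_4+a_1a_2$. If such a relation exists for every large value of $m+n$, we have a recursion for the coefficients, and we can bound their growth.

\begin{lemma}\label{lem:pairs}
For all large $M$ there are pairs $(m,n)$, $(r,s)$ of positive integers with $mn=rs$, $\gcd(m,n)=\gcd(r,s)=1$, $m+n=M$ and $r+s<M$.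
\end{lemma}

\begin{proof}
We look for a small $u$ prime to $M$ such that $M-u$ has two distinct prime factors. Let $v<v'$ be the two smallest primes not dividing $M$. The product of the primes $<v'$ other than $v$ divides $M$. Chebyshev's estimate $\sum_{p\le x}\ln p\ge c_0x$ ($x\ge2$, $c_0>0$ absolute) gives $c_0(v'-1)-\ln v'\le\ln M$, so $v'=O(\ln M)$. Let $X=\frac12\sqrt M$. Divisors $d$ of $M$ are prime to $vv'$, so by M\"obius inversion the number of $1\le u\le X$ with $u\equiv M\pmod{vv'}$ and $\gcd(u,M)=1$ is
\[
\sum_{d\mid M}\mu(d)\Bigl(\frac X{dvv'}+O(1)\Bigr)=\frac X{vv'}\,\frac{\varphi(M)}M+O(d(M)),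
\]
where $d(M)$ is the number of divisors. We have $\varphi(M)/M=\prod_{p\mid M}(1-1/p)\ge\prod_{p\mid M}\frac12\ge1/d(M)$ and $d(M)=O(M^{1/10})$, so the main term is at least of order $M^{2/5}/\ln^2M$ and the count is positive for large $M$. For such $u$, $vv'$ divides $M-u$, so $M-u=VW$ with $\gcd(V,W)=1$ and $1<V<W$. Then $W>\sqrt{M/2}>u$ and $\gcd(u,VW)=\gcd(u,M)=1$. Take $(m,n)=(u,VW)$ and $(r,s)=(uV,W)$; then $m+n-r-s=(W-u)(V-1)>0$.
\end{proof}

\begin{lemma}\label{lem:radius}
There is $B\ge64$ with $|H_{m,n}|\le B^{m+n}$ for all $m,n$. With $\rho=1/B$, the series $f$ converges and is univalent in $0<|q|<\rho$, its derivative has no zero there, and \eqref{eq:grunsky} holds as an identity of holomorphic functions for $|x|,|y|<\rho$, with $|S|<1$.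
\end{lemma}

\begin{proof}
A purely geometric bound on the $a_i$ is not reproduced by the recursion, because the powers $S^l$ have many terms; a weight $i^{-3}$ absorbs them. For $A=\sum_{m,n\ge1}A_{m,n}x^my^n$ put $\|A\|=\sup|A_{m,n}|(m+n-1)^3$. We claim $\|AA'\|\le90\|A\|\|A'\|$. The coefficient of $x^my^n$ in $AA'$ is a sum over $(m',n')+(m'',n'')=(m,n)$. Put $s'=m'+n'-1\ge1$ and $s''=m''+n''-1\ge1$, so that $s'+s''=s:=m+n-2\ge2$. One of $s',s''$ is at least $s/2$, and there are $l$ pairs $(m',n')$ with $m'+n'-1=l$. Hence
\[
\sum s'^{-3}s''^{-3}\le2\,(s/2)^{-3}\sum_{l\ge1}l\cdot l^{-3}=16\,\zeta(2)\,s^{-3}\le54\,\zeta(2)\,(s+1)^{-3},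
\]
using $s+1\le\frac32s$, and $54\zeta(2)=9\pi^2<90$.

Let $\delta=1/400$ and $b_i=a_iB^{-i-1}$, with $B\ge64$ to be chosen. Replacing $a$ by $b$ is the substitution $(x,y)\mapsto(x/B,y/B)$ in $S$, so $H_{m,n}(b)=B^{-m-n}H_{m,n}$. Let $k\ge1$ and suppose $|b_i|\le\delta i^{-3}$ for $i<k$. The series $S_k$ formed with these $b_i$ only has $\|S_k\|\le\delta$. For $m+n-1\le k$, the difference $H_{m,n}(b)-b_{m+n-1}$ is the coefficient of $x^my^n$ in $\sum_{l\ge2}\frac1lS_k^l$, whose norm is at most $\sum_{l\ge2}\frac1l90^{l-1}\delta^l\le\frac\delta2\cdot\frac{90\delta}{1-90\delta}\le\frac\delta4$. Therefore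
\begin{equation}\label{eq:Hb}
|H_{m,n}(b)-b_k|\le\tfrac\delta4k^{-3}\ \ (m+n-1=k),\qquad|H_{r,s}(b)|\le2\delta(r+s-1)^{-3}\ \ (r+s-1<k).
\end{equation}
If $k$ is large, take the pairs of Lemma~\ref{lem:pairs} for $M=k+1$ and let $d=k+1-r-s$, so $1\le d\le k-1$ and $k/(k-d)\le1+d$. Replicability gives $H_{m,n}(b)=B^{-d}H_{r,s}(b)$, so
\[
|b_k|\le\tfrac\delta4k^{-3}+2\delta B^{-d}(1+d)^3k^{-3}\le\delta k^{-3},
\]
because $2(1+d)^3B^{-d}$ decreases in $d$ and is at most $16/64$ for $d=1$. Choose $B$ so large that $|b_i|\le\delta i^{-3}$ for the finitely many $i$ to which Lemma~\ref{lem:pairs} does not apply. Induction gives $|a_i|\le\delta B^{i+1}i^{-3}$ for all $i$, and then \eqref{eq:Hb} gives $|H_{m,n}|\le2\delta B^{m+n}$. For $|x|,|y|<\rho$ the absolute values of the terms of $S$ add up to at most $\sum_ii|a_i|\rho^{i+1}\le\delta\zeta(2)<1$, so all series in \eqref{eq:grunsky} converge absolutely. Finally $(f(x)-f(y))/(x^{-1}-y^{-1})=1-S\ne0$ gives univalence, and its limit $-x^2f'(x)=1-S(x,x)$ as $y\to x$ gives $f'\ne0$.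
\end{proof}

\subsection{The unit disc}

Suppose the radius of convergence $r$ is less than $1$. Replicability then pulls in two opposite directions. The relations $a_{k_1k_2}=H_{1,k_1k_2}=H_{k_1,k_2}$ for coprime $k_1,k_2$ show that most coefficients are small, so the singularities on $|q|=r$ come from a lacunary series. On the other hand, exchanging powers of $p$ shows that certain polynomial expressions in rotated copies of $f$ converge in the larger disc $|q|<r^{1/p}$; if these expressions determine $f$ algebraically, then $f$ continues across $|q|=r$.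

\begin{proposition}\label{prop:disc}
The series $f$ converges for $0<|q|<1$.
\end{proposition}

\begin{proof}
A trivial series converges everywhere, so let $f$ be nontrivial. Let $r\ge\rho$ be the radius of convergence of $\sum a_kq^k$ and suppose $r<1$.

\emph{The circle $|q|=r$ is a natural boundary.} Choose an integer $k_0$ with $B^{1/k_0}<1/r$. If $k=k_1k_2$ with coprime $k_1,k_2\ge k_0$, then $|a_k|=|H_{k_1,k_2}|\le B^{k_1+k_2}\le B^{k_0+k/k_0}$. Let $E$ be the set of $k$ without such a factorization. Then $\sum_{k\notin E}a_kq^k$ has radius at least $B^{-1/k_0}>r$, so $\sum_{k\in E}a_kq^k$ has radius exactly $r$. Let $k\in E$, $k>1$, and let $Q$ be the largest of the prime powers $p^{v_p(k)}$. If $k/Q\ge k_0$, then $Q<k_0$, so $k$ divides $\operatorname{lcm}(1,\dots,k_0)$. Up to finitely many elements, $E$ is therefore contained in $\{mQ:m<k_0,\ Q\text{ a prime power}\}$. By Chebyshev's bound $\pi(x)=O(x/\ln x)$ there are $o(x)$ prime powers up to $x$, so $E$ has density $0$. Fabry's gap theorem states that a power series with radius of convergence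 $r\in(0,\infty)$ whose nonzero coefficients have indices in a set of density $0$ cannot be continued analytically across any point of $|q|=r$. This applies to $\sum_{k\in E}a_kq^k$, hence to $f$.

\emph{Functions with a larger radius.} Since $f$ is nontrivial, there are a prime $p$ and $m_0\ge1$ with $a_{pm_0}\ne0$. Let $\zeta=e(1/p)$. For $p\nmid n$ and $X=\xi^p$, $0<|\xi|<r$, put
\[
u_n(X)=\sum_bP_n(f(\zeta^b\xi))=np\sum_{m\ge1}H_{n,pm}X^m,\qquad v_n(X)=Xu_n'(X).
\]
Let $\omega\ne1$ be a root of unity of order $p^e$, and $\omega'^p=\omega$. The series $D_n(X)=u_n(\omega X)-u_n(X)=np\sum_m(\omega^m-1)H_{n,pm}X^m$ involves only $m$ with $i=v_p(m)<e$. For $m=p^im'$ with $p\nmid m'$, \eqref{eq:swap} gives $H_{n,pm}=H_{np^{i+1},m'}$. The series $\sum_{m'}H_{np^{i+1},m'}q^{m'}$ converges absolutely for $|q|<r$, being part of $P_{np^{i+1}}(f)$, so the part of $D_n$ with $v_p(m)=i$ converges for $|X|^{p^i}<r$, in particular for $|X|<r$. Thus $D_n(\xi^p)$ is holomorphic in $|\xi|<r^{1/p}$, and $r^{1/p}>r$. With $Y_b(\xi)=f(\zeta^b\xi)$ and $Y_b'(\xi)=f(\zeta^b\omega'\xi)$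 we have
\begin{equation}\label{eq:D}
\sum_bP_n(Y_b')-\sum_bP_n(Y_b)=D_n(\xi^p)\qquad(p\nmid n).
\end{equation}
We view \eqref{eq:D} as infinitely many polynomial equations for $2p$ unknown functions. Either they determine the unknowns algebraically, or they degenerate.

\emph{Case 1: for some such $\omega$ and some $X_0$ with $0<|X_0|<(2B)^{-p}$, the vectors $(v_n(X_0))_{p\nmid n}$ and $(v_n(\omega X_0))_{p\nmid n}$ are linearly independent.} Let $\xi_0^p=X_0$, $\xi_b=\zeta^b\xi_0$, $\xi_b'=\zeta^b\omega'\xi_0$. We claim that the $2p$ vectors $(P_n'(f(\xi_b)))_{p\nmid n}$ and $(P_n'(f(\xi_b')))_{p\nmid n}$ are linearly independent, where $P_n'$ is the derivative of $P_n$. As $\xi f'(\xi)\ne0$ at these points, a linear relation can be written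
\begin{equation}\label{eq:rel}
\sum_bc_b\,\xi_bf'(\xi_b)P_n'(f(\xi_b))+\sum_bc_b'\,\xi_b'f'(\xi_b')P_n'(f(\xi_b'))=0\qquad(p\nmid n).
\end{equation}
For $|\xi|<1/(2B)$, differentiating the definition of $H_{m,n}$ and using Lemma~\ref{lem:radius} gives
\[
\tfrac1n\,\xi f'(\xi)P_n'(f(\xi))=-\xi^{-n}+\sum_mmH_{m,n}\xi^m=-\xi^{-n}+O(B^n).
\]
Multiply \eqref{eq:rel} by $-\xi_0^n/n$ and take $n=n_0+pl$ with $1\le n_0\le p-1$ fixed. Since $|\xi_0|B<\frac12$,
\[
\sum_bc_b\zeta^{-bn_0}+\omega'^{-n_0}\omega^{-l}\sum_bc_b'\zeta^{-bn_0}\longrightarrow0\qquad(l\to\infty).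
\]
The left side is periodic in $l$, hence $0$ for all $l$, and comparing $l=0$ with $l=1$ shows that both sums vanish, as $\omega\ne1$. This holds for every $n_0\not\equiv0$, so $c_b=c_0$ and $c_b'=c_0'$ do not depend on $b$. Applying $\xi\,d/d\xi$ to the definition of $u_n$ gives $\sum_b\zeta^b\xi f'(\zeta^b\xi)P_n'(f(\zeta^b\xi))=pv_n(\xi^p)$, so \eqref{eq:rel} becomes $c_0v_n(X_0)+c_0'v_n(\omega X_0)=0$ for all $p\nmid n$. Hence $c_0=c_0'=0$, which proves the claim.

So for suitable $n_1,\dots,n_{2p}$ the Jacobian determinant of the left sides of \eqref{eq:D} with respect to the $Y_b,Y_b'$ is nonzero at $\xi_0$, hence is a nonzero function. Inside the field of meromorphic functions on $0<|\xi|<r$ let $F=\mathbf C(D_{n_1}(\xi^p),\dots,D_{n_{2p}}(\xi^p))$ and let $L$ be generated over $F$ by the $Y_b,Y_b'$. A derivation of $L$ that vanishes on $F$ satisfies, by \eqref{eq:D}, a homogeneous linear system with invertible matrix, so it kills all generators and is zero. In characteristic $0$ a finitely generated extension that is not algebraic has a nonzero derivation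 (differentiate with respect to one element of a transcendence basis and extend to the finite separable extension). Hence $L/F$ is algebraic, and $f=Y_0$ is algebraic over the field of meromorphic functions on $|\xi|<r^{1/p}$. Let $R$ be its monic minimal polynomial, of degree $d$. The coefficients of $R$ and its nonzero discriminant have finitely many poles and zeros on the compact circle $|\xi|=r$. In a small disc $U$ around any other point of the circle, $R$ has $d$ holomorphic roots $\rho_1,\dots,\rho_d$, and $\prod_i(f-\rho_i)=0$ on the connected set $U\cap\{|\xi|<r\}$. So $f=\rho_i$ there for some $i$, and $f$ continues across the circle, a contradiction.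

\emph{Case 2: the vectors are always dependent.} Then $v_n(X)v_1(\omega X)=v_1(X)v_n(\omega X)$ for all small $X$, all $p\nmid n$ and all $\omega$ of $p$-power order, hence by density for all $|\omega|=1$. The function $v_1=p\sum ma_{pm}X^m$ is not zero, so $v_n/v_1$ is meromorphic and constant on circles, hence constant. Thus $H_{n,pm}=\gamma_na_{pm}$ for all $m$, with $\gamma_1=1$: a block of the matrix $(H_{m,n})$ has rank one. Put $C(x)=\sum_{p\nmid n}\gamma_nx^n$ and $A(y)=\sum_ma_{pm}y^{pm}$. Both are nonconstant, and both converge in the disc of radius $\rho$, since $|\gamma_n|\le B^{n+pm_0}/|a_{pm_0}|$. The product $C(x)A(y)$ is the part of $h(x,y)$ with exponents prime to $p$ in $x$ and divisible by $p$ in $y$, so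
\[
p^2C(x)A(y)=p\sum_bh(x,\zeta^by)-\sum_{b,c}h(\zeta^cx,\zeta^by).
\]
Let $\Pi_y(t)=\prod_b(t-f(\zeta^by))$. By \eqref{eq:grunsky}, $\exp(-\sum_bh(\zeta^cx,\zeta^by))=\Pi_y(f(\zeta^cx))/(x^{-p}-y^{-p})$ for every $c$, so the denominators cancel and
\begin{equation}\label{eq:exp}
e^{-p^2C(x)A(y)}=\frac{\Pi_y(f(x))^p}{\prod_c\Pi_y(f(\zeta^cx))}\qquad(0<|y|<|x|<\rho).
\end{equation}
The image of $C$ is uncountable, so we can choose $x_0,\dots,x_p$ successively with $\lambda_i=-p^2C(x_i)$ linearly independent over $\mathbf Q$; then $x_i\ne0$. The $p+1$ functions $e^{\lambda_iA(y)}$ on $0<|y|<\min|x_i|$ are algebraically independent over $\mathbf C$: distinct monomials in them are $e^{\lambda A(y)}$ with distinct $\lambda$, the functions $e^{\lambda w}$ are linearly independent on any open set of $w$, and $A$ takes an open set of values. By \eqref{eq:exp} they lie in $\mathbf C(f(y),f(\zeta y),\dots,f(\zeta^{p-1}y))$, which has transcendence degree at most $p$. This is a contradiction.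
\end{proof}

\section{Germs and a dichotomy}\label{sec:germs}

From here on $f$ is replicable and \emph{nontrivial}, and we regard it as a holomorphic function of period $1$ on $\mathcal H$, with $f(z)e(z)\to1$ as $\operatorname{Im}z\to\infty$. By Lemma~\ref{lem:radius} there is $y_0>0$ such that $f$ is injective on $\{\operatorname{Im}z>y_0\}/\mathbf Z$. A \emph{critical value} is a value $f(w)$ with $f'(w)=0$; there are countably many.

\begin{lemma}\label{lem:period}
If $c\in\mathbf C$ and $f(z+c)=f(z)$ on a nonempty open set of $z$ with $z,z+c\in\mathcal H$, then $c\in\mathbf Z$.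
\end{lemma}

\begin{proof}
Exchanging the roles of $z$ and $z+c$ if necessary, let $\operatorname{Im}c\ge0$. Then both sides are holomorphic on $\mathcal H$, the identity holds on $\mathcal H$, and $\operatorname{Im}z\to\infty$ gives $e(c)=1$.
\end{proof}

If $f$ is to be a Hauptmodul, its group consists of the maps $g$ with $f\circ g=f$. Such maps exist locally for any $f$, and our task is to show that they are M\"obius. A \emph{germ} is a holomorphic map $g:V\to\mathcal H$, with $V\subset\mathcal H$ nonempty, open and connected, such that $f\circ g=f$ on $V$. It is nonconstant, hence open. It is \emph{trivial} if it is $z\mapsto z+k$ with $k\in\mathbf Z$; by the identity theorem, a restriction of a nontrivial germ is nontrivial. Let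
\[
\mathcal Z=\{(z,w)\in\mathcal H^2:f(z)=f(w)\},
\]
a closed subset of $\mathcal H^2$. If $(z,w)\in\mathcal Z$ and $f'(w)\ne0$, there are neighborhoods $U_1$ of $z$ and $U_2$ of $w$ such that $\mathcal Z\cap(U_1\times U_2)$ is the graph of a germ $\chi:U_1\to U_2$: take $U_2$ on which $f$ is injective, a disc $U_1$ with $f(U_1)\subset f(U_2)$, and $\chi=(f|_{U_2})^{-1}\circ f$. We call $\chi$ the \emph{local branch} at $(z,w)$.

For $f=q^{-1}+aq$ with $|a|>1$ the map $q\mapsto1/(aq)$ gives a nontrivial germ $z\mapsto c-z$. The next lemma shows that affine germs occur only for trivial $f$; it is the reason why case (a) of Theorem~\ref{thm:tri} stands apart.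

\begin{lemma}\label{lem:affine}
No nontrivial germ has the form $z\mapsto\kappa z+c$.
\end{lemma}

\begin{proof}
Let $z\mapsto\kappa z+c$ be a germ; then $\kappa\ne0$. The identity $f(\kappa z+c)=f(z)$ holds on the convex set $\Omega=\{z\in\mathcal H:\kappa z+c\in\mathcal H\}$. If $\kappa\notin\mathbf R$, then $\Omega$ is the intersection of two half-planes with nonparallel boundaries and contains arbitrarily large discs; if $\kappa\in\mathbf R$, it is invariant under real translations. In both cases there is an open set of $z$ with $z,z+1\in\Omega$, and there $f(w+\kappa)=f(z+1)=f(z)=f(w)$ for $w=\kappa z+c$. By Lemma~\ref{lem:period}, $\kappa\in\mathbf Z$. The inverse map is also a germ, so $\kappa^{-1}\in\mathbf Z$ and $\kappa=\pm1$. If $\kappa=1$, then $c\in\mathbf Z$ and the germ is trivial. If $\kappa=-1$, then $\Omega$ is the strip $0<\operatorname{Im}z<\operatorname{Im}c$. With $C=e(c)$ and $f$ as a function of $q$, we have $f(q)=f(C/q)$ for $|C|<|q|<1$. The right side is holomorphic for $|q|>|C|$, so $f$ extends to $\mathbf C\setminus\{0\}$ with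 $f(q)=q/C+O(1/q)$ at $\infty$. Then $f-q^{-1}-q/C$ is entire, bounded and zero at $0$, so $f=q^{-1}+q/C$ is trivial, contrary to our assumption.
\end{proof}

The key step uses replicability in the following form. For $p\nmid n$ let
\[
F_n(z)=P_{np}(f(z))-\sum_bP_n\Bigl(f\Bigl(\frac{z+b}p\Bigr)\Bigr)=q^{-np}+np\sum_{m\ge1}(H_{np,m}-H_{n,pm})q^m.
\]
By \eqref{eq:swap} the coefficient of $q^m$ vanishes for $p\nmid m$, so
\begin{equation}\label{eq:Fper}
F_n(z+\tfrac1p)=F_n(z)\qquad(p\nmid n).
\end{equation}
For $f=J$, formula \eqref{eq:HJ} gives $H_{np,pk}-H_{n,p^2k}=\frac1pH_{n,k}$, so $F_n(z)=P_n(J(pz))$. We shall see that $P_n(t)$ behaves for large $n$ like the $n$-th power sum of the numbers $e(-w)$ with $f(w)=t$. So for $J$ the identity reflects a relation between fibers: if $J(w)=J(z)$, then $J(pw)$ is one of the values $J((z+b)/p)$ or $J(pz)$. For general $f$ the last function is not available, and only the periodicity \eqref{eq:Fper} takes its place.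

\begin{lemma}[Dichotomy]\label{lem:dichotomy}
Let $g:V\to\mathcal H$ be a germ and $p$ an odd prime. Then at least one of the following holds.
\begin{itemize}
\item[(I)] There is $b\in\mathbf Z$ with $f(pg(z))=f((z+b)/p)$ on $V$.
\item[(II)] For at least $p-1$ residues $j$ modulo $p$ there is $i\in\mathbf Z$ with $f(g(z)+\frac ip)=f(z+\frac jp)$ on $V$.
\end{itemize}
\end{lemma}

\begin{example}\label{ex:dich}
Let $f=J$ and $g=M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbf Z)$. If $p\nmid c$, choose $b'$ with $cb'\equiv d\pmod p$. Then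
\[
\begin{pmatrix}p&0\\0&1\end{pmatrix}M\begin{pmatrix}1&b'\\0&p\end{pmatrix}^{-1}=\begin{pmatrix}pa&b-ab'\\c&(d-cb')/p\end{pmatrix}\in SL_2(\mathbf Z),
\]
which is (I). If $c=pc'$, the relation in (II) means by (G3) that $T^{i/p}MT^{-j/p}$ is integral. Its entries are $a+ic'$, $b+(id-ja-ijc')/p$, $c$, $d-jc'$, so the condition is $i(d-jc')\equiv ja\pmod p$. As $p\nmid ad$, this is solvable in $i$ for all $j$ if $p\mid c'$, and for all $j$ except the one with $jc'\equiv d$ if $p\nmid c'$. So (II) holds, and the number $p-1$ cannot be improved. For $c\ne0$ alternative (I) holds for all large $p$, while for $c=0$ alternative (II) always holds.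
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:dichotomy}]
\emph{Step 1: asymptotics of $P_n$.} For $z\in\mathcal H$ let $D_z(w)\ge0$ be the order of vanishing of $f-f(z)$ at $w\in\mathcal H/\mathbf Z$. Since $|f|\to\infty$ as $\operatorname{Im}w\to\infty$, the support of $D_z$ has finitely many points in each region $\operatorname{Im}w\ge\varepsilon>0$. We claim that for every $\varepsilon>0$
\begin{equation}\label{eq:asym}
P_n(f(z))=\sum_{\operatorname{Im}w>\varepsilon}D_z(w)e(-nw)+O(e^{2\pi\varepsilon n})\qquad(n\to\infty).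
\end{equation}
Let $t=f(z)$ and $\phi(x)=x(f(x)-t)$, holomorphic in $|x|<1$ with $\phi(0)=1$. By \eqref{eq:faber}, $\sum_nP_n(t)x^n=-x\phi'(x)/\phi(x)$. A zero $x_i$ of $\phi$ of order $\mu_i$ contributes $-\mu_ix/(x-x_i)=\mu_i\sum_{n\ge1}x_i^{-n}x^n$. Let $R=e^{-2\pi\varepsilon}$. After subtracting the contributions of the zeros with $|x_i|\le R$, the function is holomorphic on a neighborhood of $|x|\le R$, so its coefficients are $O(R^{-n})$; the zeros with $|x_i|=R$ also contribute $O(R^{-n})$. With $x_i=e(w)$ this is \eqref{eq:asym}.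

\emph{Step 2: from \eqref{eq:Fper} to fibers.} For a function $D$ on $\mathcal H/\mathbf Z$ let $(p_*D)(v)=\sum_{pw=v}D(w)$, a sum over $p$ points of $\mathcal H/\mathbf Z$. Applying \eqref{eq:asym} with $np$ and $\varepsilon/p$ gives $P_{np}(f(z))=\sum_{\operatorname{Im}v>\varepsilon}(p_*D_z)(v)e(-nv)+O(e^{2\pi\varepsilon n})$. Fix $z$, and for $1\le j\le p-1$ put
\[
\Delta_j=p_*D_z-p_*D_{z+j/p}-\sum_bD_{(z+b)/p}+\sum_bD_{(z+b)/p+j/p^2}.
\]
The identity $F_n(z)-F_n(z+\frac jp)=0$ says that $\sum_{\operatorname{Im}v>\varepsilon}\Delta_j(v)e(-nv)=O(e^{2\pi\varepsilon n})$ for $p\nmid n$, with a finite sum on the left. If this held for all $n$, we would get $\Delta_j=0$; since it holds only for $p\nmid n$, we get invariance under $\frac1p\mathbf Z$. Take $n=n_0+pl$ with $n_0\not\equiv0$ fixed, and let $v_1,v_2,\dots$ represent the classes modulo $\frac1p\mathbf Z$ of the points in the sum. Then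
\[
\sum_iC_iX_i^l=O(e^{2\pi\varepsilon pl}),\qquad X_i=e(-pv_i),\qquad C_i=e(-n_0v_i)\sum_{k\bmod p}\Delta_j(v_i+\tfrac kp)e(-n_0k/p),
\]
with distinct $X_i$ and $|X_i|>e^{2\pi\varepsilon p}$. The rational function $\sum_iC_i/(1-X_i\lambda)=\sum_l(\sum_iC_iX_i^l)\lambda^l$ is therefore holomorphic in $|\lambda|<e^{-2\pi\varepsilon p}$, a disc that contains all the points $1/X_i$. So all $C_i$ vanish. Since $\varepsilon$ is arbitrary, $\sum_k\Delta_j(v+\frac kp)e(-n_0k/p)=0$ for every $v$ and every $n_0\not\equiv0$. Hence
\begin{equation}\label{eq:indep}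
\Delta_j(v+\tfrac kp)\ \text{ does not depend on }k.
\end{equation}

\emph{Step 3: counting at a generic point.} Choose $z\in V$ outside a countable set so that two conditions hold. First, none of the values $f(z+\frac jp)$, $f(\frac zp+\frac c{p^2})$ with $j,c\in\mathbf Z$ is a critical value; then all the functions $D$ in $\Delta_j$ take only the values $0$ and $1$. Second, each of the finitely many relations
\[
f(g(z)+\tfrac c{p^2})=f(z+\tfrac jp),\qquad f(pg(z)+\tfrac kp)=f(\tfrac zp+\tfrac c{p^2}),\qquad f(\tfrac zp+\tfrac c{p^2})=f(\tfrac zp+\tfrac{c'}{p^2})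
\]
($j,k$ mod $p$ and $c,c'$ mod $p^2$) that holds at $z$ holds identically on $V$; a relation that is not an identity holds only on a discrete set. Let $w=g(z)$. For $0\le k\le p-1$ the points $w'\in\mathcal H/\mathbf Z$ with $pw'=pw+\frac kp$ are $w+\frac k{p^2}+\frac ip$, $i$ mod $p$. Hence
\[
\Delta_j(pw+\tfrac kp)=\alpha_k-\varepsilon_{j,k}-A_k+B_{j,k},
\]
where
\begin{align*}
\alpha_k&=\#\{i:f(w+\tfrac k{p^2}+\tfrac ip)=f(z)\},&\varepsilon_{j,k}&=\#\{i:f(w+\tfrac k{p^2}+\tfrac ip)=f(z+\tfrac jp)\},\\
A_k&=\#\{b:f(pw+\tfrac kp)=f(\tfrac{z+b}p)\},&B_{j,k}&=\#\{b:f(pw+\tfrac kp)=f(\tfrac{z+b}p+\tfrac j{p^2})\}.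
\end{align*}
A relation counted by $\alpha_k$ holds identically, and since $f=f\circ g$ and $g$ is open, Lemma~\ref{lem:period} gives $\frac k{p^2}+\frac ip\in\mathbf Z$. So $\alpha_0=1$ and $\alpha_k=0$ for $k\ne0$. By the same lemma the $p^2$ values $f(\frac zp+\frac c{p^2})$ are distinct, so $A_k+\sum_{j=1}^{p-1}B_{j,k}\le1$.

If $A_0=1$, then (I) holds at $z$, hence on $V$. Let $A_0=0$, and let $j$ be such that $\varepsilon_{j,0}=0$. Then $\Delta_j(pw)=1+B_{j,0}\ge1$, while by \eqref{eq:indep} $\Delta_j(pw)=\Delta_j(pw+\frac1p)\le B_{j,1}$. So $B_{j,1}=1$, which happens for at most one $j$. Thus $\varepsilon_{j,0}\ge1$ for at least $p-2$ values $j\in\{1,\dots,p-1\}$. Together with $j=i=0$ this is (II).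
\end{proof}

Alternative (II) produces many translates of the graph of $g$ inside $\mathcal Z$. For a germ $g:V\to\mathcal H$ we collect them in
\[
\Sigma(g)=\{(\tau,\sigma)\in(\mathbf R/\mathbf Z)^2:f(g(z)+\sigma)=f(z+\tau)\text{ on }V\}.
\]
The principle of the next proof will be used again: infinitely many such symmetries in a compact set accumulate, and accumulation gives a differential equation for $g$.

\begin{lemma}\label{lem:finite}
If $g:V\to\mathcal H$ is a nontrivial germ, then $\Sigma(g)$ is finite. For every prime $p>|\Sigma(g)|+1$ there is $b_p\in\mathbf Z$ with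
\begin{equation}\label{eq:hecke}
f(pg(z))=f\bigl((z+b_p)/p\bigr)\qquad\text{on }V.
\end{equation}
\end{lemma}

\begin{proof}
Suppose $\Sigma(g)$ is infinite. By compactness there are real lifts $(\tau_i,\sigma_i)\to(\tau,\sigma)$ of elements of $\Sigma(g)$ with $(\tau_i,\sigma_i)\ne(\tau,\sigma)$, and $(\tau,\sigma)\in\Sigma(g)$ by continuity. Pick $z_0\in V$ with $f'(g(z_0)+\sigma)\ne0$ and let $\chi$ be the local branch at $(z_0+\tau,g(z_0)+\sigma)$. For $z$ in a fixed neighborhood of $z_0$ and $i$ large, $\chi(z+\tau_i)=g(z)+\sigma_i$ and $\chi(z+\tau)=g(z)+\sigma$. If $\tau_i=\tau$, then $\sigma_i=\sigma$; so $\tau_i\ne\tau$. Differentiating, $\chi'(z_0+\tau_i)=g'(z_0)$ at points accumulating at $z_0+\tau$. Thus $\chi'$ is constant and $g$ is affine, contradicting Lemma~\ref{lem:affine}. If $p>|\Sigma(g)|+1$, then $p$ is odd since $(0,0)\in\Sigma(g)$, and alternative (II) would give $p-1>|\Sigma(g)|$ distinct elements $(j/p,i/p)$. So (I) holds.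
\end{proof}

\begin{lemma}\label{lem:quasi}
Let $g:V\to\mathcal H$ be a nontrivial germ. There are no real numbers $A\ne0$, $A'$ and nonempty open set $V'\subset V\cap(V-A)$ with $g(z+A)=g(z)+A'$ on $V'$.
\end{lemma}

\begin{proof}
Suppose there are. We show by induction that $f(g(z)+kA')=f(z+kA)$ on $V$ for all $k\ge0$. This is true for $k=0$. If it holds for $k$, evaluate it at $z+A$ for $z\in V'$; this gives the relation for $k+1$ on $V'$, hence on $V$. So $(kA,kA')\in\Sigma(g)$ for all $k$; two of these elements coincide, and there is $m\ge1$ with $mA,mA'\in\mathbf Z$. The same induction starting from \eqref{eq:hecke} gives $f(pg(z)+pkA')=f((z+b_p+kA)/p)$ on $V$. For $k=m$ the left side equals $f(pg(z))$, so $f((z+b_p)/p)=f((z+b_p)/p+mA/p)$, and $p\mid mA$ by Lemma~\ref{lem:period}. This holds for all large $p$, which is impossible for the nonzero integer $mA$.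
\end{proof}

\section{Germs are real M\"obius transformations}\label{sec:moebius}

Relation \eqref{eq:hecke} gives, for each large $p$, a new germ $Z\mapsto pg(pZ-b_p)$. These germs live on discs of radius of order $1/p$ that tend to the real axis, so they do not accumulate inside $\mathcal H^2$. To return to a compact region we apply the dichotomy a second time, to the inverse germ and with a prime $\ell$ of the same size as $p$. Alternative (I) then rescales $z$ by $\ell/p$ and $g(z)$ by $p/\ell$. Lemma~\ref{lem:finite} does not exclude alternative (II) here, because the germ depends on $p$ and we have no uniform bound on $|\Sigma|$; we exclude it by a packing argument instead.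

\begin{proposition}\label{prop:moebius}
Every nontrivial germ has the form $g(z)=s-\dfrac\kappa{z+t}$ with $s,t\in\mathbf R$ and $\kappa\in\mathbf C\setminus\{0\}$.
\end{proposition}

\begin{proof}
By the identity theorem we may shrink $V$, so let $g$ be injective on $V$. Let $V_0$ be an open disc of radius $\varrho\le\frac14$ whose closure lies in $V$. Let $p$ be a prime so large that \eqref{eq:hecke} holds and $p\operatorname{Im}g>y_0$ on $V_0$. By Bertrand's postulate (for $x\ge1$ there is a prime in $[x,2x]$) choose a prime $\ell\in[p/\varrho,2p/\varrho]$. Then $\ell\ge4p$ and $2\varrho(\ell-1)\ge2p-\frac12>p$.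

Let $V_p=(V_0+b_p)/p$, a disc of radius $\varrho/p$, and $W(Z)=pg(pZ-b_p)$ for $Z\in V_p$. Then $W$ maps $V_p$ biholomorphically onto $pg(V_0)$, $\operatorname{Im}W>y_0$, and $f(W(Z))=f(Z)$ by \eqref{eq:hecke}. Apply Lemma~\ref{lem:dichotomy} with the prime $\ell$ to the germ $W^{-1}$ on $pg(V_0)$.

\emph{Alternative (II) is impossible.} It would give at least $\ell-1$ residues $j$ modulo $\ell$, with integers $i_j$, such that $f(W(Z)+\frac j\ell)=f(Z+\frac{i_j}\ell)$ on $V_p$. The $i_j$ are distinct modulo $\ell$: if $i_j\equiv i_{j'}$, then $f(W+\frac j\ell)=f(W+\frac{j'}\ell)$ on an open set, and $j\equiv j'$ by Lemma~\ref{lem:period}. We claim that the discs $V_p+i_j/\ell$ are disjoint modulo $1$. Otherwise $Z_1+\frac i\ell=Z_2+\frac{i'}\ell+m$ with $Z_1,Z_2\in V_p$, $m\in\mathbf Z$, $i=i_j$, $i'=i_{j'}$, $j\not\equiv j'$. Then $a=Z_2-Z_1=\frac{i-i'}\ell-m$ is real and nonzero, and for $Z$ near $Z_1$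
\[
f(W(Z)+\tfrac j\ell)=f(Z+\tfrac i\ell)=f(Z+a+\tfrac{i'}\ell)=f(W(Z+a)+\tfrac{j'}\ell).
\]
The arguments of the outer terms have imaginary part greater than $y_0$, so they differ by an integer, which is constant near $Z_1$ by continuity. Thus $W(Z+a)=W(Z)+c$ with a real constant $c$, that is, $g(z+pa)=g(z)+c/p$ on an open set, contradicting Lemma~\ref{lem:quasi}. The centers of the discs lie on one horizontal line, so their horizontal diameters give $\ell-1$ disjoint arcs of length $2\varrho/p<1$ in $\mathbf R/\mathbf Z$. Hence $2\varrho(\ell-1)\le p$, a contradiction.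

\emph{Alternative (I).} So $f(\ell Z)=f((W(Z)+b')/\ell)$ for some $b'\in\mathbf Z$. With $Z=(z+b_p)/p$ and $\mu=\ell/p\in[1/\varrho,2/\varrho]$ this reads
\begin{equation}\label{eq:triple}
\bigl(\mu z+x,\ g(z)/\mu+y\bigr)\in\mathcal Z\qquad(z\in V_0),
\end{equation}
with $x\equiv\ell b_p/p$ and $y\equiv b'/\ell$ modulo $1$; by periodicity we take $x,y\in[0,1)$. The fraction $\ell/p$ is reduced, so different $p$ give different $\mu$. We obtain infinitely many triples in a compact set, hence a sequence $\theta_i=(\mu_i,x_i,y_i)\to\theta^*=(\mu,x,y)$ of triples satisfying \eqref{eq:triple}, with $\theta_i\ne\theta^*$. Since $\mu>0$ and $\mathcal Z$ is closed in $\mathcal H^2$, the limit $\theta^*$ also satisfies \eqref{eq:triple}. Choose $z_0\in V_0$ with $f'(g(z_0)/\mu+y)\ne0$ and let $\chi$ be the local branch at $(\mu z_0+x,g(z_0)/\mu+y)$. The function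
\[
\Psi(\vartheta,z)=\vartheta_1\bigl(\chi(\vartheta_1z+\vartheta_2)-\vartheta_3\bigr)-g(z)
\]
is holomorphic near $(\theta^*,z_0)$ and vanishes, for $z$ in a fixed neighborhood of $z_0$, at $\vartheta=\theta^*$ and at $\vartheta=\theta_i$ for large $i$. Pass to a subsequence with $(\theta_i-\theta^*)/|\theta_i-\theta^*|\to(\alpha,\beta,\gamma)$, a real unit vector. Dividing $\Psi(\theta_i,z)-\Psi(\theta^*,z)=0$ by $|\theta_i-\theta^*|$ and letting $i\to\infty$ gives
\[
\alpha(\chi-y+\mu z\chi')+\beta\mu\chi'-\gamma\mu=0,
\]
with $\chi,\chi'$ evaluated at $\mu z+x$. Since $g=\mu(\chi-y)$ and $g'=\mu^2\chi'$, multiplying by $\mu$ yields $\alpha g+(\alpha z+\beta)g'=\gamma\mu^2$, so $(\alpha z+\beta)g(z)=\gamma\mu^2z+\text{const}$. If $\alpha=\beta=0$, then $\gamma=0$, which is impossible for a unit vector. If $\alpha=0\ne\beta$, then $g$ is affine, contradicting Lemma~\ref{lem:affine}. So $\alpha\ne0$ and $g=s-\kappa/(z+t)$ with real $s=\gamma\mu^2/\alpha$ and $t=\beta/\alpha$; and $\kappa\ne0$ as $g$ is nonconstant.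
\end{proof}

The constant of integration is not yet known to be real. If it were not, $g$ would carry a ray inside $\mathcal H$ to part of the real axis, and $f$ would extend across its boundary.

\begin{proposition}\label{prop:real}
In Proposition~\ref{prop:moebius}, $\kappa>0$. Hence every nontrivial germ is the restriction of an element $M\in PSL_2(\mathbf R)$ with nonzero lower-left entry and $f\circ M=f$ on $\mathcal H$.
\end{proposition}

\begin{proof}
Let $M(z)=s-\kappa/(z+t)$, $-\kappa=|\kappa|e^{i\theta}$ with $\theta\in(-\pi,\pi]$, and $\Omega=\{z\in\mathcal H:M(z)\in\mathcal H\}\supset V$. With $\phi=\arg(z+t)\in(0,\pi)$, we have $z\in\Omega$ if and only if $\theta-\phi\in(0,\pi)$ modulo $2\pi$. If $\theta=\pi$, then $\kappa>0$, $\Omega=\mathcal H$, $M$ is given by the real matrix $\begin{pmatrix}s&st-\kappa\\1&t\end{pmatrix}$ of determinant $\kappa$, and $f\circ M=f$ on $\mathcal H$ by the identity theorem. If $\theta=0$, then $\Omega=\emptyset$, which is impossible. If $0<\theta<\pi$, then $\Omega$ is the sector $0<\phi<\theta$ and $M$ maps the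 ray $\phi=\theta$ onto the half-line $s+(0,\infty)$; if $-\pi<\theta<0$, then $\Omega$ is the sector $\theta+\pi<\phi<\pi$ and $M$ maps the ray $\phi=\theta+\pi$ onto $s-(0,\infty)$. In these two cases $\Omega$ is connected, so $f\circ M=f$ on $\Omega$. The function $f\circ M^{-1}$ is holomorphic on the open set $M(\mathcal H)$, which contains the half-line, and equals $f$ on $M(\Omega)=M(\mathcal H)\cap\mathcal H$. So $f$ continues analytically across every point of the half-line, and by periodicity across every point of $\mathbf R$. As a function of $q$ it is then holomorphic on $0<|q|<1+\eta$ for some $\eta>0$, so $f$ is bounded on $0<\operatorname{Im}z\le1$. Fix $z\in V$ and let $p\to\infty$ in \eqref{eq:hecke}. The right side stays bounded, since $\operatorname{Im}((z+b_p)/p)\to0$, while $|f(pg(z))|\to\infty$. This is a contradiction.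
\end{proof}

\section{The group of $f$}\label{sec:group}

Let $G=\{M\in PSL_2(\mathbf R):f\circ M=f\}$. By Lemma~\ref{lem:period}, $G$ contains $z\mapsto z+k$ precisely when $k\in\mathbf Z$, and by Lemma~\ref{lem:affine} the elements of $G$ fixing $\infty$ are the integer translations. The group $G$ is discrete: if $M_i\to1$ in $G$, take an open set $U$ on which $f$ is injective and a smaller disc $U'$ with $M_iU'\subset U$ for large $i$; then $M_i$ is the identity on $U'$, so $M_i=1$. Recall that a discrete subgroup of $PSL_2(\mathbf R)$ acts properly discontinuously: for compact $C_1,C_2\subset\mathcal H$ only finitely many elements $M$ have $MC_1\cap C_2\ne\emptyset$.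

\begin{lemma}\label{lem:fibers}
For $z,w\in\mathcal H$ we have $f(z)=f(w)$ if and only if $w\in Gz$.
\end{lemma}

\begin{proof}
One direction is the definition of $G$. Let $f(z)=f(w)$. Choose $z_i\to z$ with $f(z_i)$ not a critical value. Since $f$ is open and $f(z_i)\to f(w)$, there are $w_i\to w$ with $f(w_i)=f(z_i)$ for large $i$. The local branch at $(z_i,w_i)$ is an integer translation or, by Proposition~\ref{prop:real}, the restriction of an element of $G$. So $w_i=M_iz_i$ with $M_i\in G$. By proper discontinuity one $M$ occurs infinitely often, and $w=Mz$.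
\end{proof}

If $f$ is injective on $\mathcal H/\mathbf Z$, we are in case (c) of Theorem~\ref{thm:tri}. \emph{Assume from now on that it is not.} By Lemma~\ref{lem:fibers}, $G$ then contains an element that is not an integer translation, hence does not fix $\infty$.

\subsection{Arithmeticity}

So far $G$ is only a discrete group. Relation \eqref{eq:hecke} produces from one element of $G$ a new element for every large prime, and the finiteness of $\Sigma$ forces all of these to be integral in a suitable sense. Let $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G$ with $ad-bc=1$ and $c\ne0$; it is a nontrivial germ on $\mathcal H$. By \eqref{eq:hecke}, for all large $p$ the map $M_p(u)=pM(pu-b_p)$ satisfies $f\circ M_p=f$. Dividing its matrix by $p$,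
\begin{equation}\label{eq:Mp}
M_p=\begin{pmatrix}pa&b-ab_p\\c&d_p\end{pmatrix}\in G,\qquad d_p=\frac{d-cb_p}p,\qquad\det M_p=1,
\end{equation}
as in Example~\ref{ex:dich}. A matrix of determinant $1$ with entries $a,b,c,d$ and $c\ne0$ acts by $z\mapsto\frac ac-\frac1{c^2(z+d/c)}$. Since $M$ and $M_p$ have the same lower-left entry, $M_p(u)=M(u-\tau_p)+\sigma_p$ with $\sigma_p=(p-1)a/c$ and $\tau_p=(d-d_p)/c$. Hence $f(M(z)+\sigma_p)=f(M_p(z+\tau_p))=f(z+\tau_p)$, that is,
\begin{equation}\label{eq:tausigma}
(\tau_p,\sigma_p)\in\Sigma(M),\quad\text{a finite set that does not depend on }p.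
\end{equation}

\begin{lemma}\label{lem:integral}
$G$ contains a matrix in $SL_2(\mathbf Z)$ with positive lower-left entry.
\end{lemma}

\begin{proof}
Let $M$ be as above. By \eqref{eq:tausigma} two primes $p\ne p'$ give the same $\sigma$ modulo $1$, so $(p-p')a/c\in\mathbf Z$ and $a/c\in\mathbf Q$. For $k\in\mathbf Z$,
\[
MT^{-k}M^{-1}=\begin{pmatrix}1+kac&-ka^2\\kc^2&1-kac\end{pmatrix}\in G.
\]
The same argument applied to this element with $k=1$ gives $\frac1{c^2}+\frac ac\in\mathbf Q$, so $c^2\in\mathbf Q$. Then $ac=\frac ac\,c^2$ and $a^2=(\frac ac)^2c^2$ are rational, and for a suitable $k\ge1$ the matrix is integral, with lower-left entry $kc^2\ge1$.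
\end{proof}

\begin{lemma}\label{lem:row}
If $G$ contains a matrix in $SL_2(\mathbf Z)$ with lower-left entry $c\ge1$, then $G$ contains every matrix in $SL_2(\mathbf Z)$ with lower-left entry $c$.
\end{lemma}

\begin{proof}
Let $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G\cap SL_2(\mathbf Z)$ and let $p\nmid c$ be large. If $d_p\notin\mathbf Z$, then $v_p(d_p)=-1$, so $v_p(\tau_p)=-1$. By \eqref{eq:tausigma} the rational numbers $\tau_p$ take finitely many values modulo $1$, so only finitely many primes occur in their denominators. Hence $M_p\in SL_2(\mathbf Z)$ for all large $p$. Let $M'=\begin{pmatrix}a'&b'\\c&d'\end{pmatrix}\in SL_2(\mathbf Z)$. Both $a$ and $a'$ are units modulo $c$, so Dirichlet's theorem on primes in arithmetic progressions gives an arbitrarily large prime $p$ with $pa\equiv a'\pmod c$. From the determinants, $d_p\equiv(pa)^{-1}\equiv a'^{-1}\equiv d'\pmod c$. The matrix $T^{(a'-pa)/c}M_pT^{(d'-d_p)/c}\in G$ has determinant $1$, diagonal entries $a',d'$ and lower-left entry $c$, so it equals $M'$.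
\end{proof}

Let $N\ge1$ be the lower-left entry of a matrix as in Lemma~\ref{lem:integral}. By Lemma~\ref{lem:row}, $\begin{pmatrix}1&0\\N&1\end{pmatrix}\in G$, and taking powers, $\begin{pmatrix}1&0\\mN&1\end{pmatrix}\in G$ for all $m\ge1$. By Lemma~\ref{lem:row} again, $G$ contains every matrix in $SL_2(\mathbf Z)$ with lower-left entry $mN$, $m\ge1$. Negative $m$ are covered by passing to the negative of the matrix, and $m=0$ by the integer translations. So $\Gamma_0(N)\subset G$. The hyperbolic area of $\Gamma_0(N)\backslash\mathcal H$ is finite and equals $[G:\Gamma_0(N)]$ times the area of $G\backslash\mathcal H$, which is positive as $G$ is discrete. Hence the index is finite.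

\subsection{End of the proof of Theorem~\ref{thm:tri}}

By Lemma~\ref{lem:fibers}, $f$ induces an injective holomorphic map $G\backslash\mathcal H\to\mathbf C$. The surface $X_G$ is $G\backslash\mathcal H$ with finitely many cusps added. Near a cusp, $f$ is injective on a punctured disc. By the Casorati--Weierstrass theorem an essential singularity would give a dense image on every smaller punctured disc, which would meet the open image of a disjoint small disc and contradict injectivity. So $f$ is meromorphic on $X_G$. All but finitely many values in the open set $f(\mathcal H)$ are not taken at a cusp and not branch values of $f:X_G\to\mathbf P^1(\mathbf C)$; such a value has exactly one preimage, of multiplicity one. Thus $f$ has degree $1$, so $X_G$ has genus $0$ and $f$ generates its function field. The stabilizer of $\infty$ in $G$ consists of the integer translations, so $q$ is the local parameter at $\infty$, and the expansion there is $q^{-1}+\sum_{n\ge1}a_nq^n$. Hence $G$ is admissible and $f$ is its Hauptmodul, which is case (b).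

To summarize, a replicable series is trivial, which is case (a), or it is nontrivial and converges in $0<|q|<1$ by Proposition~\ref{prop:disc}; then it is univalent there, which is case (c), or it is not, which is case (b). This proves Theorem~\ref{thm:tri}, and with Theorem~\ref{thm:haupt} it completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{RF}
\emph{Replicable Functions: A Computational Approach},
\texttt{http://www.math.md/\allowbreak nrofdownloads.php?\allowbreak file=/files/\allowbreak csjm/\allowbreak v4-n3/\allowbreak v4-n3-(pp342-359).pdf}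

\end{thebibliography}
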